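# Contained Rewritings of Conjunctive Queries with Comparisons: Decidability and Exact Complexity

## 1. Queries with comparisons, views, and rewritings

All values are rational numbers with their usual order; other dense orders are treated in Section 13. Databases are finite sets of facts, and $adom(D)$ is the set of values occurring in $D$.

**Definition (CQAC).** A *conjunctive query with arithmetic comparisons* is a rule
$$Q(\bar X)\leftarrow g_1(\bar X_1),\dots,g_m(\bar X_m),\beta ,$$
where the $g_i$ are relational subgoals and $\beta$ is a conjunction of comparisons $A\,\theta\,B$, $\theta\in\{<,\le,=,\neq,\ge,>\}$, between variables and constants. It is *safe* if every head variable and every variable of $\beta$ occurs in some relational subgoal. All CQACs here are safe and have at least one relational subgoal ($m\ge 1$). Heads and subgoals may contain constants and repeated variables. A *match* of $Q$ in $D$ is an assignment of rationals to the variables of $Q$ that sends every $g_i$ to a fact of $D$ and satisfies $\beta$; the *answer* $Q(D)$ is the set of images of the head under matches. A *UCQAC* is a finite union of CQACs whose heads have the same arity. For queries with heads of the same arity,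 *containment* $Q_1\sqsubseteq Q_2$ means $Q_1(D)\subseteq Q_2(D)$ for every $D$.

For example, let $Q(X)\leftarrow r(X,Z),\,Z<5$ and $D=\{r(1,3),r(2,7)\}$. Then $Q(D)=\{(1)\}$, and $Q$ is contained in $Q'(X)\leftarrow r(X,Z),\,Z<6$. The rule $Q(X)\leftarrow r(Y,Y),\,X<Y$ is not safe.

Three facts will be used all the time. First, CQACs are monotone: $D\subseteq D'$ implies $Q(D)\subseteq Q(D')$. Each answer uses only finitely many facts, so allowing infinite databases would change neither containment nor the existence of a database with a non-empty answer. Second:

**Fact (H).** Every order isomorphism between finite subsets of $\mathbb Q$ extends to an automorphism of $(\mathbb Q,<)$. Indeed, interpolate linearly between consecutive points (the slopes are positive rationals) and use translations to the left of the first point and to the right of the last one.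

Third, if $\pi$ is an automorphism of $(\mathbb Q,<)$ fixing every constant of $Q$, then $Q(\pi D)=\pi Q(D)$, because $\pi$ turns matches in $D$ into matches in $\pi D$, and $\pi^{-1}$ does the reverse.

**Definition (views).** A *view* is a CQAC $v(\bar u)\leftarrow body_v,\beta_v$. Its variables occurring in $\bar u$ are *distinguished*, the others *nondistinguished*; we also call the latter *hidden*. For a finite set $\mathcal V$ of views, $\mathcal V(D)$ is the set of facts $v(\bar a)$ with $v\in\mathcal V$ and $\bar a$ in the answer of $v$ on $D$.

For example, $v(X)\leftarrow r(X,Z)$ reveals which values occur in the first column of $r$ and hides $Z$. On the database above, $\mathcal V(D)=\{v(1),v(2)\}$.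

**Definition (rewriting, expansion).** Let $Q$ be a CQAC and $\mathcal V$ a finite set of CQAC views. A *CQAC rewriting* is a safe CQAC $R$ whose relational subgoals use only view predicates and whose head has the same arity as that of $Q$. Its *expansion* $R^{exp}$ replaces each view subgoal by the body of the view definition, unifying the view's head with the subgoal's arguments and using fresh variables for the nondistinguished ones; all comparisons of $R$ and of the views are kept.

A match of $R^{exp}$ in $D$ is a valuation of the variables of $R$ together with, for each view subgoal, an assignment showing that the resulting view fact holds in $D$. So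
$$R^{exp}(D)=R(\mathcal V(D))\qquad\text{for every } D, \tag{1}$$
and this is the only property of expansions that we shall use. With $v(X)\leftarrow r(X,Z),\,Z<3$, the rewriting $R(X)\leftarrow v(X),v(Y)$ has the expansion $R^{exp}(X)\leftarrow r(X,Z_1),Z_1<3,r(Y,Z_2),Z_2<3$.

**Definition (contained, nontrivial).** A UCQAC rewriting $R=R_1\cup\dots\cup R_n$, each $R_i$ a CQAC rewriting, is a *contained rewriting* of $Q$ using $\mathcal V$ if $R_i^{exp}\sqsubseteq Q$ for every $i$. It is *nontrivial* if it is non-empty on some database; equivalently, the comparisons in the expansion of some member are jointly satisfiable.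

With the view just used and $Q(X)\leftarrow r(X,Z),\,Z<5$, the rewriting $R(X)\leftarrow v(X)$ is contained and nontrivial, while $R(X)\leftarrow v(X),\,X<0,\,0<X$ is contained and trivial.

A rewriting may use arbitrary constants. Whether its *head* may contain constants is a matter of convention: **(a)** yes, or **(b)** variables only. For instance $R(5)\leftarrow v(X)$ is allowed only under (a). Everything below holds under both conventions unless one is specified.

With these notions in place, here is the problem. The **CQAC Contained Rewriting Existence Problem** asks: given a CQAC query $Q$ and a finite set $\mathcal V$ of CQAC views, is there a nontrivial contained UCQAC rewriting of $Q$ using $\mathcal V$? Is this decidable, and how hard is it? The source of the problem is "Information about Queries Obtained by a Set of Views" (https://techrep.csc.ncsu.edu/2005/TR-2005-14.pdf). Among the results recalled with the problem: it is NP-complete if $Q$ and the views have no comparisons, and in NEXPTIME if all comparisons are semi-interval, that is $X\,\theta\,c$ with $c$ a constant and $\theta\in\{<,\le\}$ (or only $\theta\in\{>,\ge\}$).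

## 2. Statements of the theorems

Recall that NEXPTIME consists of the languages decided by nondeterministic machines in time $2^{p(n)}$, $p$ a polynomial, and coNEXPTIME of their complements. A language is in $\Sigma_3^p$ if membership of $x$ can be written $\exists u\,\forall v\,\exists w\,\Phi(x,u,v,w)$ with $u,v,w$ of polynomial length and $\Phi$ decidable in polynomial time; for $\Pi_2^p$ the form is $\forall v\,\exists w\,\Phi(x,v,w)$.

**Theorem A.** The CQAC Contained Rewriting Existence Problem is decidable, and is in coNEXPTIME. If a nontrivial contained rewriting exists, one consisting of a single CQAC can be computed.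

**Theorem B.** The problem is coNEXPTIME-complete.

**Theorem C.** If view arities are bounded by a constant ($\ge 1$), the problem is $\Sigma_3^p$-complete, with hardness already for one unary view. If moreover the head arity of $Q$ is bounded by a constant, it is $\Pi_2^p$-complete.

**Theorem D.** There are instances of size polynomial in $n$ that have nontrivial contained rewritings, but in which every nontrivial CQAC member of a contained rewriting has at least $2^n-2$ subgoals.

**Theorem E.** Under convention (a), a nontrivial contained CQAC rewriting exists iff *any* nontrivial monotone sound rewriting exists: a monotone map $\Phi$ from view instances to sets of $h$-tuples ($h$ the head arity of $Q$) with $\Phi(\mathcal V(D))\subseteq Q(D)$ for all $D$ and $\Phi(\mathcal V(D_0))\neq\emptyset$ for some $D_0$.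

## 3. Three small instances worked by hand

**Instance 1 (a hidden value that can always be bad).** Let $v(X)\leftarrow r(X,Z)$ and $Q(X)\leftarrow r(X,Z),\,Z<5$. There is no nontrivial contained rewriting. Suppose a member $R$ had $R(\mathcal V(D_0))\ne\emptyset$. Put $D=\{r(a,5):v(a)\in\mathcal V(D_0)\}$. Then $\mathcal V(D)=\mathcal V(D_0)$, so $R(\mathcal V(D))\neq\emptyset$, while $Q(D)=\emptyset$. To refute a rewriting, we keep the view facts and choose the hidden values against it.

**Instance 2 (a case split on a hidden value).** Let
$$v(X)\leftarrow r(X,Z),\qquad g(W)\leftarrow One(W),W=1,Next(0,1),Next(1,2),r(0,0),r(2,1),$$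
$$Q(W)\leftarrow One(W),Next(X,X'),r(X,Z),r(X',Z'),\,Z<1,\,1\le Z'.$$
The rewriting $R(W)\leftarrow g(W)$ is not contained: on the database consisting of the body of $g(1)$ there is no $r$-fact at position $1$, so $Q$ is empty. But $R(W)\leftarrow g(W),v(1)$ is contained. If $D$ contains the body of $g(1)$ and a fact $r(1,z)$, then either $z<1$ and $(X,X')=(1,2)$ gives a match, or $z\ge 1$ and $(X,X')=(0,1)$ does. The two cases use different matches. No single map of $Q$ into the expansion works, since neither $Z<1$ nor $1\le Z$ is implied there.

**Instance 3 (a pigeonhole).** Fix $m\ge1$ and let
$$v(X)\leftarrow r(X,Z),\,0<X,\,X<1,\,0\le Z,\,Z<m,\qquad g(W)\leftarrow One(W),W=1,Int(0,1),\dots,Int(m-1,m),$$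
$$Q(W)\leftarrow One(W),r(X,Z),r(X',Z'),\,X<X',\,Int(L,U),\,L\le Z,\,Z<U,\,L\le Z',\,Z'<U.$$
Suppose we know the facts $g(1)$ and $v(a)$ for $s$ different points $a\in(0,1)$. Every hidden value $z_a$ lies in one of $m$ intervals $[j,j+1)$. If $s\ge m+1$, two of them share an interval and $1\in Q(D)$ is certain. If $s\le m$, the hidden values may be distinct integers, and a database with only the facts these view facts require has an empty answer. So $R(W)\leftarrow g(W),v(X_0),\dots,v(X_m),X_0<X_1<\dots<X_m$ is contained and nontrivial. It needs $m+1$ subgoals $v$, although $Q$ has only four relational subgoals.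

## 4. Consistent facts, witness choices, avoidable tuples

We now give the game of the instances its formal rules. Fix the instance, and let $C$ be the finite set of constants of $Q$ and $\mathcal V$, $h$ the head arity of $Q$, $q\ge1$ the number of relational subgoals of $Q$, and $k\ge1$ a bound on the arities of the view heads.

**Definition (consistent fact).** A fact $F=v(\bar a)$ is *consistent* if some assignment of the variables of $v$ maps $\bar u$ to $\bar a$ and satisfies $\beta_v$. We write $v_F$ for the view of $F$, $\arg(F)$ for its set of arguments and $\arg(I)=\bigcup_{F\in I}\arg(F)$. For finite $A\subset\mathbb Q$, $I_A$ is the finite set of all consistent facts with arguments in $A$. $E$ is the set of rationals occurring in some consistent fact.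

Every fact of every $\mathcal V(D)$ is consistent. In Instance 3, the consistent facts are $g(1)$ and $v(a)$ for $0<a<1$, so $E=(0,1]\cap\mathbb Q$.

**Definition (witness choice).** A *witness choice* on $A$ is a map $f$ assigning to each $F=v(\bar a)\in I_A$ an assignment $f_F$ of the variables of $v$ with $f_F(\bar u)=\bar a$ and $f_F\models\beta_v$. Put $D_f=\bigcup_{F\in I_A}f_F(body_{v_F})$.

Only the values of hidden variables are free. Since all facts of $I_A$ are consistent, a witness choice on $A$ exists. Clearly
$$\mathcal V(D_f)\supseteq I_A;\qquad\text{conversely, if } \mathcal V(D)\supseteq I_A,\text{ then } D\supseteq D_f\text{ for some }f, \tag{2}$$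
since each $F\in I_A$ has in $D$ an assignment proving it, and we let $f_F$ be one such. So the $D_f$ are, up to adding facts, all databases showing the view facts $I_A$. In Instance 3 with $A=C\cup\{a,b\}$, $a<b$ in $(0,1)$, a witness choice is a pair $z_a,z_b\in[0,m)$.

**Definition (avoidable, admissible).** For $t\in\mathbb Q^h$ let $P_t=C\cup\{t_1,\dots,t_h\}$. For finite $A\supseteq P_t$, $t$ is *avoidable on $A$* if some witness choice $f$ on $A$ *avoids* $t$, that is, $t\notin Q(D_f)$. The tuple $t$ is *admissible* if all $t_i\in E\cup C$ (convention (a)), respectively all $t_i\in E$ (convention (b)).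

In Instance 3, the tuple $(1)$ is admissible and $P_t=C=\{0,\dots,m\}$; it is avoidable on $A\supseteq C$ iff $A$ has at most $m$ points in $(0,1)$. Two remarks:

- If $t$ is avoidable on $A$, it is avoidable on every $A'$ with $P_t\subseteq A'\subseteq A$: restrict $f$ to $I_{A'}$ and use monotonicity. So unavoidability persists when $A$ grows.
- Consistency, $E$, admissibility and avoidability are invariant under automorphisms fixing $C$ pointwise.

**Lemma 1.** The following are equivalent: (i) a nontrivial contained UCQAC rewriting exists; (ii) one consisting of a single CQAC exists; (iii) some admissible $t$ is unavoidable on some finite $A\supseteq P_t$.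

*Proof.* (ii)⇒(i) is trivial.

**Step 1: (i)⇒(iii).** The purpose is to read off $t$ and $A$ from one successful evaluation. Let $R$ be a member with $R(\mathcal V(D_0))\ne\emptyset$, via a valuation $\sigma$. Let $I_0\subseteq\mathcal V(D_0)$ be the $\sigma$-image of the relational body of $R$, a finite set of consistent facts, and let $t$ be the $\sigma$-image of the head. By safety the comparisons of $R$ involve only variables of its subgoals, and $\sigma$ satisfies them. Hence whenever $\mathcal V(D)\supseteq I_0$ we have $t\in R(\mathcal V(D))=R^{exp}(D)\subseteq Q(D)$. That is,
$$t\in Q(D)\ \text{ for every } D \text{ with } \mathcal V(D)\supseteq I_0. \tag{3}$$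

We check that $t$ is admissible. We have $\arg(I_0)\subseteq E$. Under (b), each $t_i\in\arg(I_0)$ by safety. Under (a) the head of $R$ could contain a strange constant, and we claim that (3), together with $I_0\subseteq\mathcal V(D_0)$, already forces $t_i\in C\cup\arg(I_0)$. Suppose $d=t_i$ is not in this finite set; then $d$ lies in an open gap of it. Choose $d'$ in the same gap with $d'\notin adom(D_0)$. By (H) there is an automorphism $\pi$ fixing $C\cup\arg(I_0)$ pointwise with $\pi(d')=d$. Then $d\notin adom(\pi D_0)$, and $\mathcal V(\pi D_0)=\pi\mathcal V(D_0)\supseteq \pi I_0=I_0$, so $t\in Q(\pi D_0)$ by (3). But by safety of $Q$, components of its answers lie in $adom(\pi D_0)\cup C$, which does not contain $d$: a contradiction.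

Now put $A=P_t\cup\arg(I_0)$. For every witness choice $f$ on $A$, $\mathcal V(D_f)\supseteq I_A\supseteq I_0$, so $t\in Q(D_f)$ by (3). Thus $t$ is unavoidable on $A$.

**Step 2: (iii)⇒(ii).** The purpose is to turn $I_A$ into a query that describes $I_A$ up to automorphisms fixing $C$. Since unavoidability persists under enlarging $A$, we may assume that every $t_i\in E$ occurs in a fact of $I_A$. Also $I_A\ne\emptyset$: otherwise the empty witness choice gives $D_f=\emptyset$, and $Q(\emptyset)=\emptyset$ because $Q$ has a relational subgoal. Let $A_o=\arg(I_A)$ and define $R_A$ as follows.

- The relational body consists of all facts of $I_A$, with each $a\in A_o$ replaced by a variable $X_a$.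
- The comparisons are $X_a=c$, $X_a<c$ or $c<X_a$ ($a\in A_o$, $c\in C$) according to whether $a=c$, $a<c$ or $c<a$, and $X_a<X_b$ whenever $a<b$ in $A_o$.
- The head is $t$ with $t_i$ replaced by $X_{t_i}$ if $t_i\in A_o$, and by the constant $t_i$ otherwise. The latter happens only for $t_i\in C$ under (a).

$R_A$ is safe, and it uses only constants from $C$. For any witness choice $f$ on $A$, the valuation $X_a\mapsto a$ gives $t\in R_A(\mathcal V(D_f))$, so $R_A$ is nontrivial.

For containment, let $s\in R_A(\mathcal V(D))$ via $\mu$. Because $\mu$ satisfies the comparisons, the map $a\mapsto\mu(X_a)$, $c\mapsto c$ is a well-defined order embedding of $A_o\cup C$ into $\mathbb Q$. By (H) it extends to an automorphism $\pi$, which fixes $C$. Since $\mathcal V(D)\supseteq\pi I_A$, we get $\mathcal V(\pi^{-1}D)=\pi^{-1}\mathcal V(D)\supseteq I_A$, and by (2) $\pi^{-1}D\supseteq D_f$ for some $f$. As $t$ is unavoidable, $t\in Q(D_f)\subseteq Q(\pi^{-1}D)$. Hence $s=\pi(t)\in Q(D)$. ∎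

## 5. Why testing all choices on a small set fails

Lemma 1 leaves two infinite searches, over $t$ and over $A$. The tuple $t$ is harmless: only its position relative to $C$ matters. The set $A$ is the real problem. One direction is fine: an unavoidable $t$ is found by trying larger and larger $A$. To decide, we must also certify that $t$ is avoidable on *every* finite $A$.

A sensible person would try a bounded test set. A match of $Q$ touches at most $q$ facts, with at most $kq$ arguments. So take a test set $A$ with about $kq$ points in each gap of $P_t$. If some $f$ on $A$ avoids $t$, try to copy $f$ to a given large set $B$: for $F\in I_B$, embed $P_t\cup\arg(F)$ into $A$ by an order embedding $\pi$ fixing $P_t$, and place the hidden values of $F$ as $f$ places those of $\pi F$.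

It stops working at the choice of $\pi$. There are many embeddings, and $f$ may treat their images differently. If we fix one embedding for each fact, the hidden values of two facts $F,F'$ have been copied by two unrelated embeddings, and nothing is known about how they compare. A match of $Q$ sees exactly such comparisons.

Instance 3 shows that this is no mere technicality. There $k=1$ and $q=4$. With four points in $(0,1)$ and $m\ge4$, the tuple $(1)$ is avoidable: give the four facts four different integers. Yet for $m+1$ points it is unavoidable. Since $m$ is free, no number of points depending only on $k$ and $q$ can serve when arbitrary witness choices are admitted on the test set.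

What is wrong with the choice "four different integers" is that it treats four facts $v(a)$ differently although they have the same position relative to $P_t$. It has no rule that would tell what to do with a fifth fact. So we keep the small test set, but admit on it only witness choices that follow an order-invariant rule. Such a choice can be copied to any $B$, because all embeddings agree. The price is to show that nothing is lost, and Ramsey's theorem pays it: on a huge set, any avoiding choice becomes rule-like on a suitable subset.

## 6. Grids, terms and uniform witness choices

Fix $t$ and write $P=P_t=\{p_1<\dots<p_r\}$, with $J_0,\dots,J_r$ the open intervals of $\mathbb Q\setminus P$ from left to right.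

**Definition (grid).** An *$n$-grid* is a set $A=P\cup A_0\cup\dots\cup A_r$ with $A_i\subset J_i$ and $|A_i|=n$.

If $P=\{0,1\}$, then $\{-1,0,\tfrac12,1,2\}$ is a $1$-grid.

**Definition (terms).** For finite $S$ with $P\subseteq S\subset\mathbb Q$, let
$$\mathrm{Term}(S)=S\sqcup\{(F,y):F\in I_S,\ y\text{ a nondistinguished variable of }v_F\}.$$
For a witness choice $f$, let $val(a)=a$ and $val(F,y)=f_F(y)$. Let $supp(a)=\{a\}\setminus P$ and $supp(F,y)=\arg(F)\setminus P$; supports have size at most $k$.

So a term is a *name* for a value, and $val$ says which value it names. In Instance 3, the terms over $P\cup\{a\}$ with $0<a<1$ are the points of $P\cup\{a\}$ and the single term $(v(a),Z)$, with support $\{a\}$.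

Let $\pi:S\to S'$ be an order isomorphism fixing $P$ pointwise. By (H) it extends to an automorphism fixing $P\supseteq C$, so it preserves consistency of facts and induces a bijection $\mathrm{Term}(S)\to\mathrm{Term}(S')$, $(F,y)\mapsto(\pi F,y)$. Moreover $\pi$ maps $S\cap J_i$ onto $S'\cap J_i$, and $supp(\pi s)=\pi(supp(s))$.

**Definition (uniform).** A witness choice $f$ on $A\supseteq P$ is *uniform* if for all $S,S'$ with $P\subseteq S,S'\subseteq A$, every order isomorphism $\pi:S\to S'$ fixing $P$, and all $s,s'\in\mathrm{Term}(S)$:
$$val(s)\le val(s')\iff val(\pi s)\le val(\pi s').$$

Restricting $\pi$, it suffices to require this for $S=P\cup supp(s)\cup supp(s')$, hence for $|S\setminus P|\le 2k$.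

For the view $v(X)\leftarrow r(X,Z)$, the choice $Z=X$ is uniform, since $val(v(a),Z)=val(a)$. The choice "$Z$ is the next larger point of $A$" is not uniform if some $J_i$ contains at least three points $a_1<a_2<a_3$ of $A$, consecutive in $A$: the isomorphism $P\cup\{a_1,a_2\}\to P\cup\{a_1,a_3\}$ takes the comparison of $(v(a_1),Z)$ with $a_2$, which is an equality, to that of $(v(a_1),Z)$ with $a_3$, which is strict.

In Instance 3 with $t=(1)$, let $f$ be uniform on a grid with at least two points $a<b$ in $(0,1)$. The isomorphism $P\cup\{a\}\to P\cup\{b\}$ fixing $P$ shows that $z_a$ and $z_b$ compare in the same way with every $c\in P=\{0,\dots,m\}$. So they lie in the same interval $[j,j+1)$, and $f$ does not avoid $t$. Thus the restriction to uniform choices already gives the right answer on a set whose number of points in $(0,1)$ does not depend on $m$.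

## 7. Ramsey's theorem produces uniform choices

We write $[X]^d$ for the set of $d$-element subsets of $X$. Recall Ramsey's theorem in finite form: for all $d,n,c$ there is a computable number such that whenever $X$ has at least that many elements and $[X]^d$ is $c$-colored, some $n$-element $Y\subseteq X$ has $[Y]^d$ monochromatic. Our grids have several intervals, so we need a product form.

**Product Ramsey theorem.** For all $\ell,d,n,c$ there is a computable $N\ge n$ such that if $|X_1|,\dots,|X_\ell|\ge N$ and $[X_1]^d\times\dots\times[X_\ell]^d$ is $c$-colored, there are $Y_i\subseteq X_i$ with $|Y_i|=n$ and $[Y_1]^d\times\dots\times[Y_\ell]^d$ monochromatic.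

*Proof.* By induction on $\ell$; the case $\ell=1$ is Ramsey's theorem. For the step, let $N_\ell\ge n$ be the number that Ramsey's theorem gives for $d,n,c$, and shrink $X_\ell$ to size $N_\ell$. Color an element of $[X_1]^d\times\dots\times[X_{\ell-1}]^d$ by the whole function $[X_\ell]^d\to\{1,\dots,c\}$ that it induces; there are at most $c^{\binom{N_\ell}{d}}$ such functions. If $|X_1|,\dots,|X_{\ell-1}|$ are at least the number given by induction for this many colors, we find $Y_1,\dots,Y_{\ell-1}$ of size $n$ on which the induced function is constant. Apply Ramsey's theorem to that function to get $Y_\ell$. The maximum of the two numbers serves as $N$. ∎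

**Lemma 2.** For every $n$ there is a computable $N\ge n$ such that if $t$ is avoidable on an $N$-grid, then some $n$-grid contained in it carries a uniform witness choice avoiding $t$.

*Proof.* Put $d=2k$, the number of points that two terms can involve.

**Step 1: coloring.** The purpose is to encode in one color all comparisons that uniformity speaks about. Fix a $d$-grid $S^*$. Let $N$ come from the product Ramsey theorem for $\ell=r+1$, exponent $d$, target size $n+d$, and $2^{|\mathrm{Term}(S^*)|^2}$ colors. Let $A$ be an $N$-grid and let $f$ avoid $t$ on $A$. For $S_i\in[A_i]^d$, $0\le i\le r$, put $S=P\cup\bigcup_iS_i$. This is a $d$-grid, so there is a unique order isomorphism $\iota_S:S^*\to S$, and it fixes $P$. Color $(S_0,\dots,S_r)$ by the relation on $\mathrm{Term}(S^*)$ in which $s$ is related to $s'$ iff $val(\iota_Ss)\le val(\iota_Ss')$. We obtain $Y_i\subseteq A_i$ with $|Y_i|=n+d$ and all products of $d$-subsets of the $Y_i$ of one color.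

**Step 2: setting aside padding points.** The color controls only sets with exactly $d$ points in each interval, whereas uniformity must be checked for sets with fewer. So let $A'_i$ be $Y_i$ without its $d$ smallest elements and let $A'=P\cup\bigcup_iA'_i$, an $n$-grid. The restriction $f|_{I_{A'}}$ avoids $t$ by monotonicity. The removed points serve as padding.

**Step 3: uniformity.** The purpose is to check that $f|_{I_{A'}}$ is uniform. Let $P\subseteq S,S'\subseteq A'$ with $|S\setminus P|\le d$, and let $\pi:S\to S'$ be an order isomorphism fixing $P$. Put $e_i=|S\cap J_i|=|S'\cap J_i|\le d$ and let $Z_i$ be the set of the $d-e_i$ smallest elements of $Y_i$. They lie in $J_i$ below all of $A'_i$. So $\pi\cup\bigcup_i\mathrm{id}_{Z_i}$ is an order isomorphism from $S^+=S\cup\bigcup_iZ_i$ to $S'^+=S'\cup\bigcup_iZ_i$ fixing $P$. Both sets have exactly $d$ points in each $J_i$, all taken from $Y_i$. Since order isomorphisms between finite linear orders are unique, the map equals $\iota_{S'^+}\iota_{S^+}^{-1}$. As $S^+$ and $S'^+$ have the same color, it preserves and reflects all comparisons of values of terms over $S^+$, in particular of terms over $S$. ∎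

## 8. A uniform choice on one small grid copies to every finite set

**Lemma 3.** Let $M=\max(3k,kq)$. If some $M$-grid $A$ carries a uniform witness choice $f$ avoiding $t$, then $t$ is avoidable on every finite $B\supseteq P$.

*Proof.* Every $S$ with $P\subseteq S\subseteq B$ and $|S\setminus P|\le M$ has an order embedding $\pi:S\to A$ fixing $P$, because each $A_i$ has $M$ points. It sends $\mathrm{Term}(S)\subseteq\mathrm{Term}(B)$ into $\mathrm{Term}(A)$.

**Step 1: a relation on $\mathrm{Term}(B)$.** The purpose is to decide how hidden values over $B$ should compare before choosing the values. For $s,s'\in\mathrm{Term}(B)$ take $S=P\cup supp(s)\cup supp(s')$, so that $|S\setminus P|\le2k\le M$, and any embedding $\pi:S\to A$ fixing $P$. Let $s\preceq s'$ iff $val(\pi s)\le val(\pi s')$. This does not depend on $\pi$: if $\pi_1,\pi_2$ are two embeddings, then $\pi_2\pi_1^{-1}:\pi_1(S)\to\pi_2(S)$ is an order isomorphism between subsets of $A$ fixing $P$, and $f$ is uniform. This is the point where the attempt of Section 5 broke down. Restricting larger embeddings gives: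
$$\text{if } P\subseteq S\subseteq B,\ |S\setminus P|\le M,\ \text{and }\pi:S\to A\text{ is any order embedding fixing }P,$$
$$\text{then } s\preceq s'\iff val(\pi s)\le val(\pi s')\text{ for all }s,s'\in\mathrm{Term}(S). \tag{4}$$

**Step 2: it is a total preorder, and can be realized in $\mathbb Q$.** Reflexivity and totality are clear from the definition. For transitivity, three terms have joint support of size at most $3k\le M$, so (4) applies to all three at once, and $\le$ on $\mathbb Q$ is transitive. For $a,b\in B$ we have $a\preceq b$ iff $a\le b$, since $\pi$ preserves order. Let $\sim$ be the equivalence relation of $\preceq$. Then $\mathrm{Term}(B)/{\sim}$ is a finite linear order containing $B$ as a suborder. As $\mathbb Q$ is dense without endpoints, this order has an embedding into $\mathbb Q$ that is the identity on $B$: insert the remaining classes one at a time. Let $val'(s)$ be the image of the class of $s$.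

**Step 3: a witness choice on $B$.** The purpose is to check that these values satisfy the view comparisons. For $F\in I_B$ let $f'_F(y)=val'(F,y)$ for nondistinguished $y$, with distinguished variables as dictated by $F$. Take $S=P\cup\arg(F)$ and an embedding $\pi:S\to A$ fixing $P$. By (4), all comparisons among the values under $f'_F$ of variables of $v_F$ and constants from $C\subseteq P$ agree with those under $f_{\pi F}$, which satisfies $\beta_{v_F}$. So $f'_F\models\beta_{v_F}$, and $f'$ is a witness choice on $B$.

**Step 4: $f'$ avoids $t$.** The purpose is to transport a hypothetical match back to $A$. Suppose $t\in Q(D_{f'})$ via a match $\theta$. For each subgoal $g_j$ of $Q$ choose $F_j\in I_B$ and an atom $\alpha_j$ of the body of its view with $\theta(g_j)=f'_{F_j}(\alpha_j)$. Let $S=P\cup\bigcup_j\arg(F_j)$. Then $|S\setminus P|\le kq\le M$, so there is an embedding $\pi:S\to A$ fixing $P$. By (4) the map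
$$\rho:\ val'(s)\mapsto val(\pi s)\qquad(s\in\mathrm{Term}(S))$$
is well defined and strictly increasing, and it fixes $P$. Moreover $\rho(f'_{F_j}(\alpha_j))=f_{\pi F_j}(\alpha_j)$. Indeed, constants of $\alpha_j$ lie in $P$ and are fixed; the value $b\in\arg(F_j)$ of a distinguished variable goes to $\pi(b)$; and the value of a nondistinguished $y$ goes to $val(\pi F_j,y)=f_{\pi F_j}(y)$. Hence $\rho(\theta(g_j))\in D_f$ for all $j$.

By safety every variable of $\beta_Q$ (the comparisons of $Q$) and of the head occurs in some $g_j$, so $\rho\theta$ is defined on all variables of $Q$. As $\rho$ is strictly increasing and fixes $C$, $\rho\theta$ maps each $g_j$ to $\rho(\theta(g_j))\in D_f$ and satisfies $\beta_Q$. As $\rho$ fixes $t_1,\dots,t_h\in P$, the head is still $t$. So $t\in Q(D_f)$, a contradiction. ∎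

The three numbers have separate jobs: $2k$ compares two terms, $3k$ gives transitivity, and $kq$ accommodates a whole match.

**Theorem 4.** No nontrivial contained UCQAC rewriting exists iff for every admissible $t$ there is a uniform witness choice avoiding $t$ on an $M$-grid over $P_t$.

*Proof.* By Lemma 1, no rewriting exists iff every admissible $t$ is avoidable on every finite $A\supseteq P_t$. Fix such a $t$. If it is avoidable on every finite $A$, then in particular on an $N$-grid with $N$ from Lemma 2 for $n=M$, and Lemma 2 gives a uniform witness choice avoiding $t$ on an $M$-grid. Conversely, such a choice gives avoidability on every finite $B\supseteq P_t$ by Lemma 3. ∎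

Ramsey's theorem appears only inside this proof. Its huge $N$ does not enter the test, whose grid has $M$ points per interval.

## 9. The decision procedure and its cost (Theorem A)

*Proof of Theorem A.*

**Step 1: finitely many tuples.** The purpose is to bound the search over $t$. Let $K$ consist of $C$ and $h$ rationals of polynomial size in each open interval of $\mathbb Q\setminus C$. Every $t\in\mathbb Q^h$ is mapped into $K^h$ by an automorphism fixing $C$, since at most $h$ entries fall into one interval. By invariance, the condition of Theorem 4 need only be checked for $t\in K^h$, at most exponentially many tuples.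

**Step 2: one grid per tuple.** Any two $M$-grids over $P_t$ are exchanged by an automorphism fixing $P_t$, and this carries uniform choices avoiding $t$ to uniform choices avoiding $t$. So it suffices to test one $M$-grid, which we take with entries of polynomial size.

**Step 3: consistency and admissibility.** The purpose is to see that $I_A$ and $E$ cause no trouble; both reduce to satisfiability of a conjunction of comparisons over $\mathbb Q$. Form a directed graph on the variables and constants, with an edge from $x$ to $y$ for each constraint $x\le y$ or $x<y$, edges both ways for $x=y$, and an edge marked $<$ for each true comparison $c<c'$ of constants. Contract its strongly connected components. If a constraint $<$ or $\neq$ holds inside a component, the conjunction is unsatisfiable, as all members of a component must be equal. Otherwise, distinct constants lie in different components. Order the components linearly, compatibly with the edges, and embed this finite linear order into $\mathbb Q$ so that components containing a constant go to that constant. All constraints hold, different components having different values. This test takes polynomial time. A fact $v(\bar a)$ is consistent iff $\beta_v\wedge\bigwedge_j u_j=a_j$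 is satisfiable, and $t_i\in E$ iff $\beta_v\wedge u_j=t_i$ is satisfiable for some view $v$ and head position $j$.

**Step 4: a finite condition.** The purpose is to replace the rational hidden values by a finite preorder. For fixed $t$ and an $M$-grid $A$, a uniform witness choice avoiding $t$ exists iff there is a total preorder $\preceq$ on $\mathrm{Term}(A)$, with equivalence $\sim$, such that:

- (c1) $\preceq$ restricts to $\le$ on $A$;
- (c2) for each $F\in I_A$, $\beta_{v_F}$ is true under $\preceq$ when each distinguished variable is interpreted by the element of $\arg(F)$ dictated by $F$, each nondistinguished $y$ by $(F,y)$, and each constant by itself;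
- (c3) for all $s,s',u,u'\in\mathrm{Term}(A)$: if an order isomorphism $\pi:P\cup supp(s)\cup supp(s')\to P\cup supp(u)\cup supp(u')$ fixing $P$ (there is at most one) has $\pi s=u$ and $\pi s'=u'$, then $s\preceq s'\iff u\preceq u'$;
- (c4) let $\mathcal D$ be the database over $\mathrm{Term}(A)/{\sim}$ consisting, for each $F\in I_A$, of the atoms of $body_{v_F}$ interpreted as in (c2); then no assignment of the variables of $Q$ to $\mathrm{Term}(A)/{\sim}$ maps all subgoals of $Q$ into $\mathcal D$, satisfies $\beta_Q$ under the order of $\mathrm{Term}(A)/{\sim}$, and yields head $t$.

Indeed, a uniform $f$ avoiding $t$ induces such a preorder by $s\preceq s'$ iff $val(s)\le val(s')$. Here (c1) and (c2) are clear, (c3) is a case of uniformity, and $val$ identifies $\mathcal D$ with $D_f$, which gives (c4). Conversely, given $\preceq$, embed the finite linear order $\mathrm{Term}(A)/{\sim}$ into $\mathbb Q$ identically on $A$, possible by (c1), and let $f_F(y)$ be the image of the class of $(F,y)$. This is a witness choice by (c2). It is uniform by (c3), since uniformity need only be checked for $S=P\cup supp(s)\cup supp(s')$. And $D_f$ is an isomorphic copy of $\mathcal D$, so $f$ avoids $t$ by (c4).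

All these conditions are finitely checkable, so by Theorem 4 the problem is decidable.

**Step 5: complexity.** The purpose is to count. We have $|P|\le|C|+h$ and $|A|\le|P|+(|P|+1)M$, which is polynomial, so
$$|\mathrm{Term}(A)|\le|A|+|\mathcal V|\cdot|A|^k\cdot\mathrm{size}(\mathcal V) \tag{5}$$
is at most exponential. To verify *nonexistence* of a rewriting, guess such a preorder for each admissible $t\in K^h$. Conditions (c1)–(c3) take time polynomial in $|\mathrm{Term}(A)|$ and the input size. Condition (c4) is checked by trying all $|\mathrm{Term}(A)|^{O(|Q|)}$ assignments, still exponentially many. So nonexistence is in NEXPTIME, and existence is in coNEXPTIME.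

**Step 6: computing a rewriting.** If a rewriting exists, find an admissible $t\in K^h$ for which no preorder satisfies (c1)–(c4). Let $N\ge M\ge k$ be the number from Lemma 2 for $n=M$. By Lemma 2, $t$ is unavoidable on any $N$-grid $A$. Moreover each $t_i\in E$ occurs in a fact of $I_A$: a consistent fact containing $t_i$ has at most $k\le N$ arguments, and an automorphism fixing $P$, hence fixing $t_i$, moves those outside $P$ into $A$. So $R_A$ from Step 2 of the proof of Lemma 1 is a nontrivial contained rewriting, and it is a single CQAC. ∎

## 10. coNEXPTIME-hardness from succinct 3-colorability (Theorem B)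

Membership is Theorem A. For hardness we use **Succinct 3-Colorability**, which is NEXPTIME-complete (Papadimitriou–Yannakakis, *Inf. & Control* 71 (1986)). The input is a Boolean circuit $\mathcal B$ with $2n$ inputs, and the question is whether there is a proper coloring, that is, $\chi:\{0,1\}^n\to\{0,1,2\}$ with $\chi(x)\neq\chi(x')$ whenever $\mathcal B(x,x')=1$. We may assume that $\mathcal B$ consists of NAND gates and that its output is a gate. We reduce the complement. A view fact $v(x)$ says that vertex $x$ has some color, hidden as a value in $[0,3)$; the query looks for an edge with both ends of the same color.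

**Step 1: the instance.** The views are
$$\begin{aligned}g(W)\leftarrow{}& One(W),W=1,Bit(0),Bit(1),Nand(0,0,1),Nand(0,1,1),\\&Nand(1,0,1),Nand(1,1,0),Int(0,1),Int(1,2),Int(2,3),\\ v(X_1,\dots,X_n)\leftarrow{}& r(X_1,\dots,X_n,Z),\ 0\le Z,\ Z<3,\end{aligned}$$
and the query is
$$\begin{aligned}Q(W)\leftarrow{}&One(W),r(\bar X,Z),r(\bar X',Z'),Bit(X_i),Bit(X'_i)\ (i\le n),\ \Gamma,\ One(G_{out}),\\&Int(L,U),\ L\le Z,\ Z<U,\ L\le Z',\ Z'<U,\end{aligned}$$
where $\Gamma$ has one atom $Nand(G_a,G_b,G_c)$ per gate, the circuit inputs being $\bar X,\bar X'$. (Constants in relational atoms can be replaced by variables with equality comparisons.) The reduction is polynomial. The consistent facts are $g(1)$ and all $v(\bar a)$, $\bar a\in\mathbb Q^n$, so $E=\mathbb Q$; and $C=\{0,1,2,3\}$. A witness choice picks $z_{\bar a}\in[0,3)$ for each $v(\bar a)$.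

**Step 2: not 3-colorable implies a rewriting exists.** By Lemma 1 we need one admissible unavoidable tuple. Let $t=(1)$ and $A=C=P_t$. For any witness choice, $\chi(x)=\lfloor z_x\rfloor$ for $x\in\{0,1\}^n$ takes values in $\{0,1,2\}$ and is not proper. So there are $x,x'$ with $\mathcal B(x,x')=1$ and $z_x,z_{x'}$ in the same interval $[j,j+1)$. Giving the gate variables their true values, with $G_{out}=1$, and putting $(L,U)=(j,j+1)$, we get a match with $W=1$. So $t$ is unavoidable on $A$.

**Step 3: 3-colorable implies no rewriting exists.** We must avoid every tuple on every set. Let $\chi$ be a proper coloring. On any $A$, let $z_{\bar a}=\chi(\bar a)$ for $\bar a\in\{0,1\}^n$ and $z_{\bar a}=0$ otherwise. In $D_f$, the relations $Bit$, $Nand$, $Int$ and $One$ contain only the facts from $g(1)$. A match of $Q$ has $\bar X=x$ and $\bar X'=x'$ in $\{0,1\}^n$, by $Bit$; correct gate values, by induction along the circuit; and output $1$, as $One=\{1\}$. So $\mathcal B(x,x')=1$. Also $Z=\chi(x)$ and $Z'=\chi(x')$ lie in the same $[j,j+1)$, that is, $\chi(x)=\chi(x')$: a contradiction. So $Q(D_f)=\emptyset$, every $t$ is avoidable on every $A$, and Lemma 1 concludes. This proves Theorem B. ∎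

Hence the general problem is not in NEXPTIME unless NEXPTIME $=$ coNEXPTIME.

## 11. Bounded view arity (Theorem C)

**Step 1: upper bounds.** The purpose is to reread Section 9 with $k$ constant. By (5), $|\mathrm{Term}(A)|$ is then polynomial for an $M$-grid $A$, and (c1)–(c3) are checkable in polynomial time. By Theorem 4 and Section 9, a rewriting exists iff there is an admissible $t\in K^h$ such that for all total preorders $\preceq$ on $\mathrm{Term}(A)$, one of (c1)–(c3) fails or there is an assignment violating (c4). This is a $\Sigma_3^p$ condition. If $h$ is bounded as well, $|K^h|$ is polynomial, and a disjunction of polynomially many $\Pi_2^p$ conditions is $\Pi_2^p$.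

**Step 2: the instance for hardness.** We reduce from truth of $\exists w_1..w_p\,\forall x_1..x_l\,\exists y_1..y_m\ \varphi$ with $\varphi$ in 3CNF, which is $\Sigma_3^p$-complete. The tuple $t$ will play $w$, the hidden values $x$, and the match $y$. For a sign pattern $\sigma\in\{0,1\}^3$ let $Cl_\sigma$ be a ternary relation, intended to hold for the $7$ triples over $\{0,1\}$ satisfying a clause with signs $\sigma$. The single view is
$$\begin{aligned}g(S)\leftarrow{}&T(S),Bit(0),Bit(1),Int(0,1,0),Int(1,2,1),\{Cl_\sigma(\text{its 7 triples})\}_\sigma,\\&\{B_i(Z_i),\,0\le Z_i,\,Z_i<2\}_{i\le l},\end{aligned}$$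
and the query is
$$\begin{aligned}Q(W_1,\dots,W_p)\leftarrow{}&\{Bit(W_i)\}_{i\le p},\{Bit(Y_j)\}_{j\le m},\\&\{B_i(Z_i),Int(L_i,U_i,X_i),\,L_i\le Z_i,\,Z_i<U_i\}_{i\le l},\end{aligned}$$
together with one $Cl_\sigma$ atom per clause of $\varphi$ over the variables $W,X,Y$. Here $E=\mathbb Q$, so all $t$ are admissible, and $C=\{0,1,2\}$.

**Step 3: a true formula gives an unavoidable tuple.** Let $t=w\in\{0,1\}^p$ be a witness for the outer quantifier and let $A=C=P_t$. For any witness choice, the fact $g(0)\in I_A$ yields $z_i\in[0,2)$ with $B_i(z_i)\in D_f$. Put $x_i=\lfloor z_i\rfloor$ and choose $y$ with $\varphi(w,x,y)$. Then $Z_i=z_i$, $(L_i,U_i,X_i)=(x_i,x_i+1,x_i)$, $W=w$, $Y=y$ is a match with head $t$. So $t$ is unavoidable.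

**Step 4: a false formula makes every tuple avoidable on every $A$.** If $t\notin\{0,1\}^p$, any choice avoids $t$, since $Bit\subseteq\{0,1\}$ in $D_f$. If $t=w\in\{0,1\}^p$, choose $x^*$ with $\neg\exists y\,\varphi(w,x^*,y)$ and set $Z_i=x_i^*$ in all facts $g(a)$. Then $B_i=\{x_i^*\}$ in $D_f$, and the only $Int$ facts are $Int(0,1,0)$ and $Int(1,2,1)$, so a match must have $X_i=x_i^*$. If its head were $w$, then its $Y$-values would be bits $y$, by $Bit$, with $\varphi(w,x^*,y)$, by the $Cl_\sigma$ atoms: a contradiction. Lemma 1 concludes.

**Step 5: $\Pi_2^p$-hardness.** With bounded head arity we must drop the block $w$. Take $p=0$ (a Boolean head), or $p=1$ with $w_1$ a dummy variable not occurring in $\varphi$; the formulas become $\forall x\,\exists y\,\varphi$, whose truth problem is $\Pi_2^p$-complete. This proves Theorem C. ∎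

## 12. Long rewritings, and monotone rewritings (Theorems D and E)

Theorem D stretches the chain of Instance 2 to exponential length, by addressing positions in binary.

**Step 1: the instance.** Let $Add=\{(0,0,0,0),(0,1,1,0),(1,0,1,0),(1,1,0,1)\}$, to be read as (carry in, bit, new bit, carry out). The views are
$$v(\bar X)\leftarrow r(X_0,\dots,X_{n-1},Z),$$
$$g(W)\leftarrow One(W),W=1,\text{ the four }Add\text{ facts},\ r(0,\dots,0,0),\ r(1,\dots,1,1),$$
and the query is
$$\begin{aligned}Q(W)\leftarrow{}&One(W),r(\bar X,Z),r(\bar X',Z'),\{Add(Y_i,X_i,X'_i,Y_{i+1})\}_{0\le i<n},\\&Y_0=1,\ Y_n=0,\ Z<1,\ 1\le Z'.\end{aligned}$$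
When $Add$ contains only the four facts, the $Add$ part says that $\bar X,\bar X'$ are bit strings $x,x'$ with $x'=x+1$ as binary numbers, $X_0$ being the least significant bit and no overflow occurring. Call the number of a string its position.

**Step 2: a rewriting exists.** Let $R(W)\leftarrow g(W),\{v(x)\}_{x\in\{0,1\}^n}$. If all these view facts hold in $D$, then $W=1$, and $D$ has $r$-facts at the positions $0,\dots,2^n-1$ with values $z_0=0,z_1,\dots,z_{2^n-2},z_{2^n-1}=1$, the two extreme ones coming from $g(1)$. Let $i+1$ be the least position with value $\ge1$. Then $z_i<1\le z_{i+1}$, which gives a match of $Q$ with $W=1$. So $R$ is contained in $Q$. It is nontrivial: take the body of $g(1)$ and all facts $r(x,0)$.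

**Step 3: the lower bound.** Let $R$ be a CQAC rewriting with $R^{exp}\sqsubseteq Q$, non-empty on $D_0$ via $\sigma$, and let $I_0$ be the $\sigma$-image of its relational body. We show that $I_0$ contains $v(x)$ for all $x\in\{0,1\}^n\setminus\{0^n,1^n\}$; then $R$ has at least $2^n-2$ subgoals. Suppose $v(x)\notin I_0$ for such an $x$, at position $N$. Let $D$ consist of the body of $g(1)$ and, for each $v(\bar a)\in I_0$, the fact $r(\bar a,z)$, where $z=1$ if $\bar a\in\{0,1\}^n$ has position $>N$, and $z=0$ otherwise. The only consistent $g$-fact is $g(1)$, so $\mathcal V(D)\supseteq I_0$, and the $\sigma$-image of the head lies in $R(\mathcal V(D))$. But in $D$ all $r$-facts at positions $<N$ have value $0$ and those at positions $>N$ have value $1$. This includes the two from $g(1)$, as $0<N<2^n-1$. There is none at position $N$. A match would need consecutive positions $i,i+1$ with a value $<1$ at $i$, so $i<N$, and a value $\ge1$ at $i+1$, so $i+1>N$: impossible. Hence $Q(D)=\emptyset$, contradicting $R^{exp}(D)=R(\mathcal V(D))\subseteq Q(D)$. This proves Theorem D. ∎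

*Proof of Theorem E.* A nontrivial contained CQAC rewriting, evaluated on view instances, is such a $\Phi$. Conversely, let $t\in\Phi(\mathcal V(D_0))$ and $I_0=\mathcal V(D_0)$. If $\mathcal V(D)\supseteq I_0$, then $t\in\Phi(\mathcal V(D))\subseteq Q(D)$ by monotonicity and soundness. This is (3). From (3) and $I_0\subseteq\mathcal V(D_0)$ alone, Step 1 of the proof of Lemma 1 derives, under convention (a), that $t$ is admissible and is unavoidable on $P_t\cup\arg(I_0)$. Then (iii)⇒(ii) of Lemma 1 gives a nontrivial contained CQAC rewriting. ∎

## 13. Other dense orders

Let $T$ be a dense total order with at least two elements, whose constants can be compared effectively. We transfer the result from $\mathbb Q$ to $T$: the problem is decidable over $T$, with the same coNEXPTIME upper bound if constants can be compared in polynomial time.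

**Step 1: no endpoints.** The purpose is to show that only the order type of the constants matters. Let $K\subset T$ and $K'\subset\mathbb Q$ be finite and $\kappa:K\to K'$ an order isomorphism. For a finite database $D$ over $T$, $\kappa$ extends to an order embedding of $adom(D)\cup K$ into $\mathbb Q$. This embedding preserves and reflects the answers of every CQAC with constants in $K$, translated by $\kappa$, since answers depend only on the facts and on the order of $adom(D)\cup K$. The same holds with $T$ and $\mathbb Q$ exchanged, as $T$ too is dense without endpoints. So, for CQACs with constants in $K$, containment and nontriviality over $T$ and over $\mathbb Q$ coincide after translation. Fix a translation of the constants of $Q,\mathcal V$. Given a rewriting on either side, extend the translation to its constants. Hence a nontrivial contained rewriting exists over $T$ iff one exists for the translated instance over $\mathbb Q$.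

**Step 2: endpoints, reduction to an interval of $\mathbb Q$.** If $T$ has endpoints, put them into $K$ and repeat Step 1, with $\mathbb Q$ replaced by the interval of $\mathbb Q$ bounded by the images of the endpoints. All extensions needed still exist, since the endpoints are matched and the orders are dense. Whether a constant equals an endpoint of $T$ can be decided: if the endpoint has a name, compare the names; if not, no named constant equals it. So we may assume that $T\subset\mathbb Q$ is an interval with a least element $\mu$ and/or a greatest element $\mu'$.

**Step 3: encoding the interval in the views.** Let $\mathcal V'$ be obtained from $\mathcal V$ by adding $\mu\le X$ and/or $X\le\mu'$ for all variables $X$ of each view. By safety every variable of a view occurs in a relational subgoal, so the new views are safe, and $\mathcal V'(D)=\mathcal V(D)$ for $D$ over $T$. We claim that a nontrivial contained rewriting of $Q$ using $\mathcal V$ over $T$ exists iff one using $\mathcal V'$ over $\mathbb Q$ exists.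

For the forward direction, let $R$ be a nontrivial CQAC member of a contained rewriting over $T$. For $D$ over $\mathbb Q$, let $D|_T$ be the set of its facts with all entries in $T$. Then
$$\mathcal V'(D)=\mathcal V'(D|_T)=\mathcal V(D|_T), \tag{6}$$
because all constants of the views lie in $T$ and the added comparisons force all values of variables into $T$. So $R(\mathcal V'(D))=R(\mathcal V(D|_T))\subseteq Q(D|_T)\subseteq Q(D)$. A database over $T$ on which $R$ is non-empty also shows nontriviality over $\mathbb Q$.

For the backward direction, Lemma 1 and its proof give a single CQAC rewriting $R$ using $\mathcal V'$ over $\mathbb Q$ whose constants are constants of $Q,\mathcal V'$, hence in $T$. For $D$ over $T$ we have $R(\mathcal V(D))=R(\mathcal V'(D))\subseteq Q(D)$. If $R$ is non-empty on $\mathcal V'(D_0)$, which equals $\mathcal V(D_0|_T)$ by (6), then it is non-empty on $D_0|_T$, a database over $T$. This proves the claim, and Theorem A applied to $Q$ and $\mathcal V'$ gives decidability and the coNEXPTIME bound over $T$. ∎
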